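# The Thurston measure as the hitting measure of a random walk on the mapping class group

## 1. Integer matrices acting on directions in the plane

Let $\mathrm{SL}_2(\mathbb Z)$ act on the lines through the origin of $\mathbb R^2$. We describe a line by its angle $\theta\in\mathbb R/\pi\mathbb Z$, or by the unit vector $\xi=(\cos\theta,\sin\theta)$, taken up to sign. Let $\nu_0=d\theta/\pi$ be the uniform probability measure on directions. It can be read off from area:
$$\nu_0(A)=\tfrac1\pi\,\mathrm{area}\{F\in\mathbb R^2:\ |F|\le 1,\ F\text{ has direction in }A\}.$$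
Matrices in $\mathrm{SL}_2(\mathbb Z)$ preserve area, so $g_*\nu_0(A)=\nu_0(g^{-1}A)$ is $\frac1\pi$ times the area of $\{|g^{-1}F|\le1,\ F\text{ has direction in }A\}$. In direction $\xi$ this region extends to radius $|g^{-1}\xi|^{-1}$ on both sides of the origin, and a double sector of radius $\varrho$ and angle $d\theta$ has area $\varrho^2d\theta$. Hence
$$f_g(\xi):=\frac{dg_*\nu_0}{d\nu_0}(\xi)=|g^{-1}\xi|^{-2}.$$

Now multiply independent random matrices $g_1,g_2,\dots$ with common law $\mu$, and put $w_n=g_1\cdots g_n$. If $w_n$ pushes points to a random limiting direction with law $\nu$, then the limiting direction of $g_1g_2\cdots g_n$ is $g_1$ applied to that of $g_2\cdots g_n$, so $\nu=\sum_g\mu(g)\,g_*\nu$. For which $\mu$ can this law be $\nu_0$? We need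
$$\sum_g\mu(g)f_g=1\quad\nu_0\text{-almost everywhere.}$$

Take $\alpha=\begin{pmatrix}1&1\\0&1\end{pmatrix}$, $\beta=\begin{pmatrix}1&0\\1&1\end{pmatrix}$ and let $\mu$ be uniform on $\{\alpha^{\pm1},\beta^{\pm1}\}$. At $\theta=0$, where $\xi=(1,0)$, the matrices $\alpha^{\mp1}$ fix $\xi$ and $\beta^{\mp1}\xi=(1,\mp1)$, so the four densities are $1,1,\frac12,\frac12$ and their average is $\frac34$. At $\theta=\pi/4$ we have $\alpha^{-1}\xi=(0,1)/\sqrt2$ and $\alpha\xi=(2,1)/\sqrt2$, so $f_\alpha=2$ and $f_{\alpha^{-1}}=\frac25$; by symmetry $\beta^{\pm1}$ give the same two values, and the average is $\frac65$. The densities are continuous, so this $\mu$ fails.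

No cleverer finite choice works. Put $M=(g^{-1})^{T}g^{-1}$ and $\zeta=e^{2i\theta}$. Then
$$|g^{-1}\xi|^2=\xi^TM\xi=p-\mathrm{Re}(\bar c\,\zeta),\qquad p=\tfrac12(M_{11}+M_{22}),\quad c=-\tfrac12(M_{11}-M_{22})-iM_{12},$$
and $p^2-|c|^2=\det M=1$. With $z_g=c/(p+1)$ one gets $|z_g|^2=\frac{p-1}{p+1}<1$, $\frac{1+|z_g|^2}{1-|z_g|^2}=p$ and $\frac{2z_g}{1-|z_g|^2}=c$. Therefore
$$f_g=\frac{1}{p-\mathrm{Re}(\bar c\zeta)}=\frac{1-|z_g|^2}{|\zeta-z_g|^2}=1+\sum_{n\ge1}\big(\bar z_g^{\,n}\zeta^n+z_g^n\bar\zeta^n\big),$$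
the Poisson kernel of the disk at $z_g$. (For $g=\alpha$: $p=\frac32$, $c=\frac12+i$, $z_\alpha=\frac{1+2i}5$.) If $\mu$ has finite support, then $\sum\mu(g)f_g=1$ says $\sum_g\mu(g)z_g^n=0$ for all $n\ge1$. Let $\omega_1,\dots,\omega_m$ be the distinct nonzero values among the $z_g$ and $p_j>0$ their total masses. The equations $\sum_jp_j\omega_j^n=0$, $n=1,\dots,m$, form an invertible (Vandermonde) system, so all $p_j=0$. Thus every $z_g$ is $0$, so $p=1$, $M=I$, and $\mu$ lives on the four integer rotations, a finite group whose walk goes nowhere. So even in this toy case $\mu$ must have infinite support. Does a suitable infinite $\mu$ exist, and does one exist on a closed surface of genus at least $2$, where directions become projective measured foliations?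

## 2. Hitting measures on $\mathrm{PMF}$ and the two theorems

Let $S$ be a fixed closed orientable surface of genus $g\ge2$, $\Gamma=\mathrm{Mod}(S)$ its mapping class group, $\mathcal T$ its Teichmüller space with Teichmüller metric $d$, and $h=6g-6$. From here on $g$ denotes a group element, and the genus enters only through $h\ge6$.

A measured foliation is a singular foliation with an invariant transverse measure, up to isotopy and Whitehead moves. $\mathrm{MF}$ is the space of nonzero measured foliations; it contains the weighted simple closed curves. For $F\in\mathrm{MF}$, $[F]$ is its class in $\mathrm{PMF}=\mathrm{MF}/\mathbb R_{>0}$, the Thurston boundary of $\mathcal T$. The intersection number $i(\cdot,\cdot)$ extends the geometric intersection number of curves, $\mathrm{Ext}_Y(F)$ is the extremal length of $F$ on $Y\in\mathcal T$, and $\mu_{Th}$ is the Thurston measure on $\mathrm{MF}$. The Lebesgue measure class on $\mathrm{PMF}$ is the one given by its piecewise-linear structure, equivalently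 the projectivized class of $\mu_{Th}$. In Section 1, the roles of $\mathrm{MF}$, $\mu_{Th}$, $\mathrm{Ext}_X(F)$, $i(F,G)$ and $h$ are played by $(\mathbb R^2\setminus0)/\pm$, area, $|F|^2$, $|\det(F,G)|$ and $2$.

**Definition (non-elementary).** A subgroup of $\Gamma$ is non-elementary if it contains two pseudo-Anosov elements with disjoint fixed point sets in $\mathrm{PMF}$.

For example, $\Gamma$ is non-elementary, while the cyclic group generated by one pseudo-Anosov is not: all its nontrivial elements have the same fixed points.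

**Definition (hitting measure).** Let $\mu$ be a probability measure on $\Gamma$ whose support generates a non-elementary group, and $w_n=g_1\cdots g_n$ with $g_i$ i.i.d. of law $\mu$. Almost surely $w_nX$ converges to a point of $\mathrm{PMF}$ (Kaimanovich–Masur). The law of the limit is the hitting measure of the walk.

**Definition (stationary measure).** A probability measure $\nu$ on $\mathrm{PMF}$ is $\mu$-stationary if $\nu=\sum_g\mu(g)\,g_*\nu$.

The question, Question 2.8 of the document "Research Statement" (http://users.math.yale.edu:80/users/tiozzo/docs/RS.pdf), is whether some $\mu$ has a hitting measure equivalent to Lebesgue measure. There is a constraint: Gadre–Maher–Tiozzo show that if $\mu$ has finite first moment in a word metric, i.e. $\sum_g\mu(g)|g|<\infty$ with $|g|$ the word length, then the hitting measure is singular with respect to Lebesgue. The answer is nevertheless yes, for every genus at least $2$.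

**Theorem A.** Fix $X\in\mathcal T$ and put
$$\nu(A)=\frac{\mu_{Th}\{F:\ [F]\in A,\ \mathrm{Ext}_X(F)\le1\}}{\mu_{Th}\{F:\ \mathrm{Ext}_X(F)\le1\}},$$
a probability measure in the Lebesgue class. There is a probability measure $\mu$ on $\Gamma$ with $\mu(g)>0$ for all $g\in\Gamma$ whose hitting measure is exactly $\nu$.

**Theorem B.**
1. For every probability measure $\theta=\rho\,\nu$ with $\rho:\mathrm{PMF}\to(0,\infty)$ continuous, there is a fully supported $\mu$ on $\Gamma$ with hitting measure $\theta$.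
2. The same holds for every finite-index subgroup $\Gamma'<\Gamma$, with $\mu$ fully supported on $\Gamma'$.
3. Every continuous $\varphi>0$ on $\mathrm{PMF}$ can be written $\varphi=\sum_ga_g\frac{dg_*\nu}{d\nu}$ $\nu$-a.e., with $a_g\ge0$ and partial sums $\le\varphi$ everywhere (continuous versions of the densities).
4. If $\lambda$ is a finite Borel measure on $\mathrm{PMF}$ with $\int\frac{dg_*\nu}{d\nu}\,d\lambda\ge1$ for all $g\in\Gamma$ (continuous versions), then $\lambda\ge\nu$. The constant is sharp ($\lambda=\nu$).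

By Gadre–Maher–Tiozzo all these $\mu$ have infinite first moment in the word metric. Nothing more is claimed about their moments, nor about whether $(\mathrm{PMF},\nu)$ is the full Poisson boundary of $(\Gamma,\mu)$.

## 3. Foliations, extremal length and the Teichmüller flow

Two notions need a definition and an example first.

**Definition (UE).** $F\in\mathrm{MF}$ is UE if $E\in\mathrm{MF}$ and $i(E,F)=0$ imply $E\in\mathbb R_{>0}F$.

In the planar model every $F$ is UE, since $\det(E,F)=0$ forces proportionality. On $S$ this fails: a simple closed curve $\gamma$ is not UE, because a disjoint, non-isotopic essential curve $\gamma'$ has $i(\gamma',\gamma)=0$. This difference is the source of all the work below.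

**Definition (filling pair).** $(F,G)\in\mathrm{MF}^2$ is filling if $i(F,E)+i(G,E)>0$ for all $E\in\mathrm{MF}$. The set of filling pairs is $\mathcal F$.

In the planar model, filling means non-proportional. On $S$, two disjoint curves $\gamma,\gamma'$ do not fill: test with $E=\gamma$.

We use the following facts.

* (F1) $i$ is continuous on $(\mathrm{MF}\cup\{0\})^2$, homogeneous in each variable and $\Gamma$-invariant. $\mathrm{PMF}$ is compact (and metrizable). $\mu_{Th}$ is Radon, $\Gamma$-invariant, of full support, and $\mu_{Th}(sA)=s^h\mu_{Th}(A)$.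
* (F2) (Kerckhoff 1980) $\mathrm{Ext}_Y(F)$ is positive and continuous on $\mathcal T\times\mathrm{MF}$, homogeneous of degree $2$ in $F$, $\mathrm{Ext}_{gY}(gF)=\mathrm{Ext}_Y(F)$, and $d(Y,Z)=\frac12\log\sup_F\mathrm{Ext}_Z(F)/\mathrm{Ext}_Y(F)$. So $\mathrm{Ext}_Z\le e^{2d(Y,Z)}\mathrm{Ext}_Y$.
* (F3) (Hubbard–Masur 1979; Kerckhoff) For $Y\in\mathcal T$, $F\in\mathrm{MF}$ there is a unique quadratic differential $q(Y,F)$ on $Y$ with vertical foliation $F$; it depends continuously on $(Y,F)$. If $q$ lies over $Y$ with vertical and horizontal foliations $V(q),H(q)$, which depend continuously on $q$, then $\mathrm{Ext}_Y(V(q))=\mathrm{Ext}_Y(H(q))=\|q\|=i(V(q),H(q))$, the area.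
* (F4) (Gardiner–Masur 1991) $q\mapsto(V(q),H(q))$ is a bijection from the space $Q\mathcal T$ of nonzero quadratic differentials onto $\mathcal F$. It is in fact a homeomorphism. Indeed $\mathcal F$ is open, since by compactness of $\mathrm{PMF}$ the condition says that a minimum over a compact set, depending continuously on $(F,G)$, is positive. Both sides are manifolds of dimension $2h$, so the continuous bijection is open by invariance of domain. Let $\pi:Q\mathcal T\to\mathcal T$ be the projection.
* (F5) The Teichmüller flow $\Phi_t$ satisfies $(V,H)(\Phi_tq)=(e^tV(q),e^{-t}H(q))$. It preserves area and commutes with $\Gamma$, and $d(\pi(q),\pi(\Phi_tq))=|t|$.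
* (F6) (Minsky 1993) $i(F,G)^2\le\mathrm{Ext}_Y(F)\,\mathrm{Ext}_Y(G)$. In the planar model this is $\det(F,G)^2\le|F|^2|G|^2$.
* (F7) (Masur 1982, Veech 1982, with Rees 1981) $\mu_{Th}$-a.e. $F$ is UE.
* (F8) (Masur 1982, Veech 1982) On $Q^1\mathcal T=\{\|q\|=1\}$ let $m(A)=(\mu_{Th}\times\mu_{Th})\{sq:q\in A,\ 0<s\le1\}$, where $Q\mathcal T\cong\mathcal F$. It is, up to scale, the Masur–Veech measure. It is invariant under $\Gamma$ and $\Phi_t$ and induces a finite $\Phi_t$-ergodic measure $\bar m$ on $Q^1\mathcal T/\Gamma$, normalized to be a probability. For $\Gamma$-invariant Borel $U\subset Q^1\mathcal T$ write $\bar m(U)$ for the measure of the quotient.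
* (F9) (Kaimanovich–Masur, Invent. Math. 125 (1996), Thm 2.2.4) If the group generated by $\mathrm{supp}\,\mu$ is non-elementary, there is a unique $\mu$-stationary probability measure on $\mathrm{PMF}$, and it is the hitting measure. No moment condition is required.

Also, $\Gamma$ acts properly discontinuously on $\mathcal T$. (In genus $2$ the action has a finite kernel, which affects nothing below.)

## 4. The densities $f_g$

Fix $X$ and let $\Sigma=\{F\in\mathrm{MF}:\mathrm{Ext}_X(F)=1\}$. The map $\xi\mapsto[\xi]$ identifies $\Sigma$ with $\mathrm{PMF}$, the inverse being $[F]\mapsto F/\mathrm{Ext}_X(F)^{1/2}$. So $\Sigma$ is compact, distinct elements of $\Sigma$ are non-proportional, and the sets $\{\mathrm{Ext}_X\le C\}\cup\{0\}$ are compact. We regard $\nu$ as a measure on $\Sigma$. By (F6), $i\le1$ on $\Sigma\times\Sigma$.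

Let $v(Y)=\mu_{Th}\{\mathrm{Ext}_Y\le1\}$. It is positive because $\mu_{Th}$ has full support. It is finite because the shells $\{4^{-k-1}<\mathrm{Ext}_Y\le4^{-k}\}$ have measure $2^{-kh}\mu_{Th}\{\frac14<\mathrm{Ext}_Y\le1\}$, which sums. By invariance $v(gY)=v(Y)$. By (F2), $\{\mathrm{Ext}_Y\le1\}\subset\{\mathrm{Ext}_Z\le e^{2d(Y,Z)}\}=e^{d(Y,Z)}\{\mathrm{Ext}_Z\le1\}$, so $v(Y)\le e^{h\,d(Y,Z)}v(Z)$.

Write $F=s\xi$ with $s>0$, $\xi\in\Sigma$. By homogeneity $\mu_{Th}\{s\xi:\xi\in A,\ s\le a\}=a^hv(X)\nu(A)$, i.e. $\mu_{Th}=v(X)\,h\,s^{h-1}ds\,d\nu(\xi)$. For $Y\in\mathcal T$ put $f_Y(\xi)=\mathrm{Ext}_Y(\xi)^{-h/2}$. Since $\mathrm{Ext}_Y(s\xi)\le1$ means $s\le\mathrm{Ext}_Y(\xi)^{-1/2}$,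
$$\mu_{Th}\{\mathrm{Ext}_Y\le1,\ [F]\in A\}=v(X)\int_Af_Y\,d\nu.$$
With $A=\mathrm{PMF}$ this computes $\int f_Y\,d\nu$. With $Y=gX$ it computes $g_*\nu$, because $\mathrm{Ext}_X(g^{-1}F)=\mathrm{Ext}_{gX}(F)$ gives $v(X)\,g_*\nu(A)=\mu_{Th}\{[F]\in g^{-1}A,\mathrm{Ext}_X(F)\le1\}=\mu_{Th}\{[F]\in A,\mathrm{Ext}_{gX}(F)\le1\}$. Hence
$$\int f_Y\,d\nu=\frac{v(Y)}{v(X)},\qquad g_*\nu=f_{gX}\,\nu. \tag{1}$$
Write $f_g=f_{gX}$. It is continuous and positive with $\int f_g\,d\nu=1$; compare $f_g=|g^{-1}\xi|^{-2}$ in Section 1.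

For $\xi\in\Sigma$ let $q_\xi=q(X,\xi)\in Q^1\mathcal T$, $H_\xi=H(q_\xi)\in\Sigma$ and $X_t(\xi)=\pi(\Phi_tq_\xi)$ for $t\ge0$, the ray from $X$ toward $\xi$. Then $(\xi,t)\mapsto X_t(\xi)$ is continuous, $i(\xi,H_\xi)=1$, $d(X_s(\xi),X_t(\xi))=|s-t|$, and since $\Phi_tq_\xi$ has area $1$ and foliations $e^t\xi,\ e^{-t}H_\xi$,
$$\mathrm{Ext}_{X_t(\xi)}(\xi)=e^{-2t},\qquad\mathrm{Ext}_{X_t(\xi)}(H_\xi)=e^{2t}. \tag{2}$$

## 5. Capturing a fixed fraction suffices

By (F9) and (1), Theorem A asks for $\mu(g)>0$ with $\sum_g\mu(g)f_g=1$ a.e. We build such a sum greedily, subtracting from $1$ a combination that fits underneath and repeating. This converges if each round removes a fixed fraction of the remaining mass.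

**Proposition 1.** Let $u_g$ ($g\in\Gamma$) be positive continuous functions on $\Sigma$ with $\int u_g\,d\nu=1$. Suppose there is $\kappa\in(0,1)$ such that for every continuous $\varphi>0$ on $\Sigma$ there are $a_g\ge0$, finitely many nonzero, with $\sum a_gu_g\le\varphi$ everywhere and $\sum a_g\ge\kappa\int\varphi\,d\nu$. Then:

(i) for every continuous $\varphi_0>0$ there are $a_g\ge0$ with
$$\sum_ga_gu_g\le\varphi_0\ \text{everywhere},\qquad\sum_ga_gu_g=\varphi_0\ \ \nu\text{-a.e.},\qquad\sum_ga_g=\int\varphi_0\,d\nu; \tag{3}$$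

(ii) for every continuous $\rho>0$ there are $\mu(g)>0$, for all $g\in\Gamma$, with $\sum_g\mu(g)u_g=\rho$ $\nu$-a.e. and $\sum_g\mu(g)=\int\rho\,d\nu$.

**Step 1: iterate, to prove (i).** Given a continuous $\varphi_n>0$, take $\psi_n=\sum_ga^{(n)}_gu_g\le\varphi_n$ from the hypothesis and put $\varphi_{n+1}=\varphi_n-\frac12\psi_n$. The factor $\frac12$ keeps the remainder positive: $\varphi_{n+1}\ge\frac12\varphi_n>0$, and it is continuous since $\psi_n$ is a finite sum. As $\int\psi_n\,d\nu=\sum_ga^{(n)}_g\ge\kappa\int\varphi_n\,d\nu$,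
$$\int\varphi_{n+1}\,d\nu\le\Big(1-\frac\kappa2\Big)\int\varphi_n\,d\nu .$$
So $\int\varphi_n\,d\nu\to0$; since $\varphi_n\ge0$ decreases, $\varphi_n\to0$ $\nu$-a.e. Now $\sum_{j\le n}\frac12\psi_j=\varphi_0-\varphi_{n+1}$. All terms are nonnegative, so we may collect coefficients, $a_g=\sum_j\frac12a_g^{(j)}$, and get $\sum_ga_gu_g\le\varphi_0$ everywhere, with equality where $\varphi_n\to0$. Integrating termwise gives $\sum_ga_g=\int\varphi_0\,d\nu$.

**Step 2: make all coefficients positive, to prove (ii).** Choose $b_g>0$ with $\sum_gb_g\max u_g<\frac12\min\rho$. Then $\varphi_0=\rho-\sum_gb_gu_g$ is continuous, by uniform convergence, and $\ge\frac12\min\rho>0$. Take $a_g$ from (i) and put $\mu(g)=a_g+b_g$. Then $\sum_g\mu(g)u_g=\rho$ a.e., and integration gives the total mass. $\square$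

It matters that $\kappa$ does not depend on $\varphi$: the remainders $\varphi_n$ are not under our control, and with fractions $\kappa_n$ depending on $n$ the product $\prod(1-\kappa_n/2)$ need not tend to $0$. So everything rests on the following.

**Proposition 2.** There is $\kappa_0\in(0,1)$ such that for every continuous $\varphi:\Sigma\to(0,\infty)$ there are $a_g\ge0$, finitely many nonzero, with $\psi=\sum a_gf_g\le\varphi$ everywhere on $\Sigma$ and $\sum a_g=\int\psi\,d\nu\ge\kappa_0\int\varphi\,d\nu$.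

**Proof of Theorem A, given Proposition 2.** Apply Proposition 1(ii) with $u_g=f_g$, $\kappa=\kappa_0$, $\rho=1$. We get $\mu(g)>0$ with $\sum_g\mu(g)=1$ and, by (1), $\sum_g\mu(g)\,g_*\nu=\big(\sum_g\mu(g)f_g\big)\nu=\nu$. So $\nu$ is $\mu$-stationary. The support of $\mu$ is $\Gamma$, which is non-elementary, so by (F9) $\nu$ is the hitting measure. By construction it is in the Lebesgue class. $\square$

Sections 6–10 prove Proposition 2.

## 6. The kernel bound, and its divergence at a simple closed curve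

A natural way to produce $\psi$ is transport. Fix a large $R$. For each $\xi$, follow the ray $X_t(\xi)$ up to time $R$, pick an orbit point $g(\xi)X$ near $X_R(\xi)$, and move the mass $\varphi(\xi)\,d\nu(\xi)$ to $g(\xi)$. This gives $\psi(\eta)=\kappa\int\varphi(\xi)f_{g(\xi)}(\eta)\,d\nu(\xi)$, and we hope that $f_{g(\xi)}$ is concentrated near $\xi$.

**Lemma 3.** If $\xi,\eta\in\Sigma$, $t\ge0$ and $d(Y,X_t(\xi))\le r$, then $f_Y(\eta)\le e^{hr}\min\big(e^{ht},\,e^{-ht}i(\eta,\xi)^{-h}\big)$, with $0^{-h}=\infty$.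

**Proof.** By (F2), $\mathrm{Ext}_{X_t(\xi)}(\eta)\ge e^{-2t}\mathrm{Ext}_X(\eta)=e^{-2t}$. By (F6) and (2), $\mathrm{Ext}_{X_t(\xi)}(\eta)\ge i(\eta,\xi)^2/\mathrm{Ext}_{X_t(\xi)}(\xi)=e^{2t}i(\eta,\xi)^2$. Finally $\mathrm{Ext}_Y\ge e^{-2r}\mathrm{Ext}_{X_t(\xi)}$. Raise to the power $-h/2$. $\square$

To get $\psi\lesssim\varphi$ we want a bound, uniform in $R$ and in every $\eta$, for the integral over $\xi$ of
$$M_R(\eta,\xi)=\min\big(e^{hR},\,e^{-hR}i(\eta,\xi)^{-h}\big).$$

In the planar model this works at once. There $h=2$ and $i(\eta,\xi)=|\sin\theta|$ with $\theta$ the angle between the two directions. Using $\sin\theta\ge2\theta/\pi$ on $[0,\frac\pi2]$ and splitting at $\theta=e^{-2R}$,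
$$\frac2\pi\int_0^{\pi/2}\min\Big(e^{2R},\frac{e^{-2R}}{\sin^2\theta}\Big)d\theta\le\frac2\pi\Big(e^{2R}e^{-2R}+\frac{\pi^2}4e^{-2R}\int_{e^{-2R}}^\infty\frac{d\theta}{\theta^2}\Big)=\frac2\pi\Big(1+\frac{\pi^2}4\Big).$$
What made it work is that $\{\xi:i(\eta,\xi)\le s\}$ has measure of order $s=s^{h/2}$.

On $S$ this is false. Let $\gamma_1,\dots,\gamma_{h/2}$ be a pants decomposition, with Dehn–Thurston coordinates $m_j=i(\gamma_j,\cdot)\ge0$ and twists $t_j\in\mathbb R$, in which $\mu_{Th}$ is a constant multiple of Lebesgue measure. For $0<s\le1$ let $B_s$ be the box $0<m_1<s$, $1<m_j<2$ ($j\ge2$), $1<t_j<2$ (all $j$). Then $\mu_{Th}(B_s)=c_1s$ with $c_1>0$. All $B_s$ lie in one compact subset of $\mathrm{MF}$, so $a^2\le\mathrm{Ext}_X\le b^2$ on them for some $0<a<b$. Let $\eta\in\Sigma$ be the multiple of $\gamma_1$ in $\Sigma$. For $F\in B_s$ the element $\xi=F/\mathrm{Ext}_X(F)^{1/2}$ satisfies $i(\eta,\xi)\le c's$ with $c'$ independent of $s$. Hence $c_1s\le\mu_{Th}\{[F]\in A,\ \mathrm{Ext}_X(F)\le b^2\}=b^hv(X)\nu(A)$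 for $A=\{\xi\in\Sigma:i(\eta,\xi)\le c's\}$. So $\nu\{\xi:i(\eta,\xi)\le s\}\ge c_2s$ for small $s$, with $c_2>0$. Since $M_R(\eta,\xi)=e^{hR}$ when $i(\eta,\xi)\le e^{-2R}$, for large $R$
$$\int_\Sigma M_R(\eta,\xi)\,d\nu(\xi)\ge e^{hR}\,c_2\,e^{-2R}=c_2\,e^{(h-2)R},$$
and this tends to $\infty$ because $h\ge6$. The bound breaks because many $\xi$ far from $\eta$ have tiny intersection with $\eta$.

We cannot discard the bad $\eta$, since $\psi\le\varphi$ is needed everywhere to keep the remainders positive and continuous. We can discard some $\xi$, as long as a fixed fraction of every $\varphi\,\nu$ survives. So we look for a set $A_R$ of directions $\xi$ such that for all $\eta$, including curves, and all integers $k\ge0$,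
$$\nu\{\xi\in A_R:\ i(\eta,\xi)\le e^{-2(R-k)}\}\le C\,e^{-hR+\lambda hk}\quad\text{with some }\lambda<2. \tag{4}$$
On the part where $e^{-2(R-k+1)}<i(\eta,\xi)\le e^{-2(R-k)}$ one has $M_R\le e^{hR-2hk+2h}$, so (4) makes the contributions at most $C e^{2h}e^{(\lambda-2)hk}$, which sum. The gain over the full space will come from asking the ray toward $\xi$ to pass, at suitable times, near the orbit $\Gamma X$ while pointing, as seen from there, almost in the direction of a UE foliation.

## 7. Small intersection number near a uniquely ergodic foliation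

Fix once and for all a UE foliation $V_0\in\Sigma$; one exists by (F7). The next two lemmas are compactness statements near $V_0$. The first bounds where a filling pair of area $1$ lives.

**Lemma 4.** For every $C\ge1$ there are an open neighborhood $N_C$ of $[V_0]$ and $L_C<\infty$ such that: if $\mathrm{Ext}_X(\eta),\mathrm{Ext}_X(\zeta)\le C$, $i(\eta,\zeta)=1$ and $[\eta]\in N_C$, then $(\eta,\zeta)\in\mathcal F$, and the corresponding $q$ satisfies $d(X,\pi(q))\le L_C$.

**Proof.** Otherwise, using a countable neighborhood basis of $[V_0]$, there are such pairs $(\eta_n,\zeta_n)$ with $[\eta_n]\to[V_0]$ that are not filling or have $d(X,\pi(q_n))\ge n$. By compactness of $\{\mathrm{Ext}_X\le C\}\cup\{0\}$, pass to limits $\eta,\zeta$. By continuity $i(\eta,\zeta)=1$, so both are nonzero, and $\eta=cV_0$ with $c>0$. If $E\in\mathrm{MF}$ had $i(E,\eta)=i(E,\zeta)=0$, then $E\in\mathbb R_{>0}V_0$ because $V_0$ is UE, so $i(V_0,\zeta)=0$, contradicting $c\,i(V_0,\zeta)=1$. So $(\eta,\zeta)\in\mathcal F$.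 As $\mathcal F$ is open and the map in (F4) is a homeomorphism, $(\eta_n,\zeta_n)\in\mathcal F$ for large $n$ and $\pi(q_n)$ converges in $\mathcal T$. This contradicts both alternatives. $\square$

The second says that near $V_0$ small intersection does mean closeness.

**Lemma 5.** For every open neighborhood $N_1$ of $[V_0]$ there are an open neighborhood $N\subset N_1$ of $[V_0]$ and $\delta_0\in(0,1]$ such that $E,F\in\Sigma$, $[F]\in N$, $i(E,F)\le\delta_0$ imply $[E]\in N_1$.

**Proof.** Otherwise there are $F_n\to V_0$ and, after passing to a subsequence, $E_n\to E$ in $\Sigma$ with $[E_n]\notin N_1$ and $i(E_n,F_n)\to0$. Then $[E]\notin N_1$, since the complement is closed, and $i(E,V_0)=0$, so $E=V_0$ because $V_0$ is UE. This is a contradiction. $\square$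

**Definition (good times).** For $r>0$ and $N\subset\mathrm{PMF}$ open, $W_{r,N}\subset\Sigma\times[0,\infty)$ is the set of $(\xi,t)$ for which some $g\in\Gamma$ satisfies $d(X_t(\xi),gX)<r$ and $g^{-1}[\xi]\in N$.

For example $(V_0,0)\in W_{r,N}$ whenever $[V_0]\in N$: take $g=1$. The set $W_{r,N}$ is open, being the union over $g$ of sets defined by two open conditions.

**Choice of constants.** Let $r=L_{e^4}+1$. Let $N_1$ be an open neighborhood of $[V_0]$ contained in $N_{e^4}\cap N_{4e^{2r}}$ and so small that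
$$|i(E,G)-i(F,G)|\le\tfrac12e^{-r}\quad\text{whenever }E,F\in\Sigma,\ [E],[F]\in N_1,\ \mathrm{Ext}_X(G)\le e^{2r}. \tag{5}$$
This is possible by uniform continuity of $i$ on the compact set $\Sigma\times(\{\mathrm{Ext}_X\le e^{2r}\}\cup\{0\})$. Let $N\subset N_1$ and $\delta_0$ be as in Lemma 5, and put $\delta=\delta_0e^{-2r}\le1$, $L=L_{4e^{2r}}$, $W=W_{r,N}$.

The next lemma says that at a good time $t$ for $\xi$, any $\eta$ with $i(\eta,\xi)\le\delta e^{-2t}$ has its ray close to that of $\xi$ at time $t$. Nothing is assumed about $\eta$.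

**Lemma 6.** If $(\xi,t)\in W$, $\eta\in\Sigma$ and $i(\eta,\xi)\le\delta e^{-2t}$, then there is $g\in\Gamma$ with $d(gX,X_t(\xi))<r$ and $d(gX,X_t(\eta))\le L$. In particular $d(X_t(\xi),X_t(\eta))\le r+L$.

**Step 1: look at $\xi$ and $\eta$ from $gX$, to see that both are near $V_0$.** Take $g$ as in the definition of $W$. Then $d(X,gX)\le t+r$, so $\mathrm{Ext}_{gX}(\eta),\mathrm{Ext}_{gX}(\xi)\ge e^{-2(t+r)}$. Put
$$E=\frac{g^{-1}\eta}{\mathrm{Ext}_{gX}(\eta)^{1/2}},\qquad F=\frac{g^{-1}\xi}{\mathrm{Ext}_{gX}(\xi)^{1/2}}.$$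
Both are in $\Sigma$, since $\mathrm{Ext}_X(g^{-1}\eta)=\mathrm{Ext}_{gX}(\eta)$ and likewise for $\xi$, and $[F]\in N$. Moreover $i(E,F)\le\delta e^{-2t}e^{2(t+r)}=\delta_0$. By Lemma 5, $[E]\in N_1$; also $[F]\in N\subset N_1$.

**Step 2: bound $\mathrm{Ext}_{gX}(\eta)$ from above, using $H_\xi$ as a test foliation.** Let $G=e^{-t}g^{-1}H_\xi$. By (2), $\mathrm{Ext}_X(G)=e^{-2t}\mathrm{Ext}_{gX}(H_\xi)\le e^{-2t}e^{2r}e^{2t}=e^{2r}$. Also $\mathrm{Ext}_{gX}(\xi)\le e^{2r-2t}$, so
$$i(F,G)=e^{-t}\,i(\xi,H_\xi)\,\mathrm{Ext}_{gX}(\xi)^{-1/2}\ge e^{-t}e^{t-r}=e^{-r}.$$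
By (5), $i(E,G)\ge\frac12e^{-r}$. On the other hand, $i(\eta,H_\xi)\le1$ gives $i(E,G)=e^{-t}i(\eta,H_\xi)\,\mathrm{Ext}_{gX}(\eta)^{-1/2}\le e^{-t}\mathrm{Ext}_{gX}(\eta)^{-1/2}$. Hence $\mathrm{Ext}_{gX}(\eta)\le4e^{2r}e^{-2t}$.

**Step 3: apply Lemma 4 to the ray of $\eta$ to locate $X_t(\eta)$.** The differential $\Phi_tq_\eta$ has foliations $e^t\eta$ and $e^{-t}H_\eta$ with intersection number $1$. Translate by $g^{-1}$: $\mathrm{Ext}_X(g^{-1}e^t\eta)=e^{2t}\mathrm{Ext}_{gX}(\eta)\le4e^{2r}$, and $\mathrm{Ext}_X(g^{-1}e^{-t}H_\eta)=e^{-2t}\mathrm{Ext}_{gX}(H_\eta)\le e^{-2t}e^{2(t+r)}=e^{2r}$, and $[g^{-1}\eta]=[E]\in N_1\subset N_{4e^{2r}}$. Lemma 4 with $C=4e^{2r}$ gives $d(X,g^{-1}X_t(\eta))\le L$. The last claim is the triangle inequality. $\square$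

Now convert closeness into a measure bound of the right order $e^{-hj}$.

**Lemma 7.** There is $C_1$ such that for all $\eta\in\Sigma$ and all real $j\ge0$, the set
$$S_j(\eta)=\{\xi\in\Sigma:\ \exists t\in[j,j+1],\ (\xi,t)\in W,\ i(\eta,\xi)\le\delta e^{-2t}\}$$
has $\nu(S_j(\eta))\le C_1e^{-hj}$.

**Step 1: measurability.** The set of $(\xi,t)\in\Sigma\times[j,j+1]$ with the two properties is the intersection of an open and a closed subset of a compact metrizable space, hence $\sigma$-compact. Its projection $S_j(\eta)$ is $\sigma$-compact, hence Borel.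

**Step 2: bound the measure by testing against $f_Y$ with $Y=X_j(\eta)$.** Assume $S_j(\eta)\ne\emptyset$. Let $\xi\in S_j(\eta)$ with its time $t$. Lemma 6 and $|t-j|\le1$ give $d(X_j(\xi),Y)\le\varrho:=r+L+2$, and $d(gX,Y)\le L+1$ for some $g$. The second bound gives $v(Y)\le e^{h(L+1)}v(gX)=e^{h(L+1)}v(X)$. The first gives $\mathrm{Ext}_Y(\xi)\le e^{2\varrho}\mathrm{Ext}_{X_j(\xi)}(\xi)=e^{2\varrho-2j}$, i.e. $f_Y(\xi)\ge e^{hj-h\varrho}$ on all of $S_j(\eta)$. By (1),
$$e^{hj-h\varrho}\,\nu(S_j(\eta))\le\int f_Y\,d\nu=\frac{v(Y)}{v(X)}\le e^{h(L+1)}.$$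
So $C_1=e^{h(L+1+\varrho)}$ works. $\square$

## 8. Directions with good times at every scale

If $(\xi,R)\in W$ only, Lemma 7 controls the set $i(\eta,\xi)\le\delta e^{-2R}$, essentially the case $k=0$ of (4). For larger $k$ we need a good time at or before $R-k$, not too much earlier.

**Definition (the set $A_R$).** For an integer $K\ge1$ and $R\ge0$, $A_R=A_R^K$ is the set of $\xi\in\Sigma$ such that $(\xi,R)\in W$ and, for every integer $k\ge0$ with $R\ge\frac32k+K$, there is $t\in[R-\frac32k-K,\,R-k]$ with $(\xi,t)\in W$.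

For $k=0$ the second condition follows from the first (take $t=R$). The first real requirement is $k=1$: if $R\ge K+\frac32$, there must be a good time in $[R-K-\frac32,\,R-1]$. The factor $\frac32$ is a choice strictly between $1$ and $2$. Below $2$ is what (4) needs; above $1$ is what recurrence will supply in Section 9.

The set $\{(\xi,R):\xi\in A_R\}$ is Borel in $\Sigma\times[0,\infty)$. Indeed, for each $k$ the condition "there is $s\in[k,\frac32k+K]$ with $(\xi,R-s)\in W$" is relatively open on the closed set $\{R\ge\frac32k+K\}$: if it holds at one point with some $s$, the same $s$ works nearby because $W$ is open.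

**Proposition 8.** For each $K$ there is $C_2$ such that for all $R\ge0$ and $\eta\in\Sigma$
$$\int_{A_R}\min\big(e^{hR},\,e^{-hR}i(\eta,\xi)^{-h}\big)\,d\nu(\xi)\le C_2.$$

**Step 1: prove (4) with $\lambda=\frac32$.** Let $b\in\mathbb N$ with $e^{-2b}\le\delta$. For an integer $k\ge0$ put $D_k=\{\xi\in A_R:i(\eta,\xi)\le e^{-2(R-k)}\}$ and $k'=k+b$. For $\xi\in D_k$,
$$i(\eta,\xi)\le\delta e^{2b}e^{-2(R-k)}=\delta e^{-2(R-k')}.$$
Suppose $R\ge\frac32k'+K$. As $\xi\in A_R$, there is $t\in[R-\frac32k'-K,R-k']$ with $(\xi,t)\in W$, and $i(\eta,\xi)\le\delta e^{-2(R-k')}\le\delta e^{-2t}$. Cover this interval by unit intervals starting at $j_l=R-\frac32k'-K+l\ge0$, $l=0,1,\dots$. Then $\xi\in S_{j_l}(\eta)$ for some $l$, and Lemma 7 gives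
$$\nu(D_k)\le\sum_{l\ge0}C_1e^{-hj_l}=\frac{C_1}{1-e^{-h}}\,e^{-hR+\frac32hk'+hK}.$$
If instead $R<\frac32k'+K$, then trivially $\nu(D_k)\le1\le e^{-hR+\frac32hk'+hK}$. In both cases $\nu(D_k)\le C_3e^{-hR+\frac32hk}$ with $C_3=\max\big(1,\frac{C_1}{1-e^{-h}}\big)e^{\frac32hb+hK}$, independent of $R,\eta,k$.

**Step 2: sum over the layers.** Since $i\le1$ on $\Sigma\times\Sigma$, every $\xi\in A_R$ lies in $D_k$ once $k\ge R$, so $A_R=\bigcup_kD_k$. Over $D_0$ the integrand is at most $e^{hR}$, and the integral is at most $e^{hR}\nu(D_0)\le C_3$. On $D_k\setminus D_{k-1}$, $k\ge1$, we have $i(\eta,\xi)>e^{-2(R-k+1)}$, so the integrand is at most $e^{-hR}e^{2h(R-k+1)}=e^{hR-2hk+2h}$, which contributes at most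
$$e^{hR-2hk+2h}\,C_3\,e^{-hR+\frac32hk}=C_3e^{2h}e^{-hk/2}.$$
Summing over $k$ gives $C_2$. $\square$

## 9. Recurrence: almost every direction lies in $A_R$ for a positive fraction of $R$

**Proposition 9.** For a suitable $K$ there is $c_0>0$ such that for $\nu$-a.e. $\xi$
$$\liminf_{T\to\infty}\tfrac1T\,\mathrm{Leb}\{R\in[0,T]:\ \xi\in A_R\}\ge c_0.$$

The tool is ergodicity of $\Phi_t$, which speaks about almost every $q$. The rays $q_\xi$ all start at $X$ and form a null set, so we compare them with nearby generic differentials having the same vertical direction.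

**Step 1: comparison; good times of a nearby differential are good times of $\xi$.** Let $d(X,X')<1$ and $\xi\in\Sigma$, let $q'\in Q^1\mathcal T$ lie over $X'$ with $[V(q')]=[\xi]$, and set $X'_t=\pi(\Phi_tq')$. Suppose $t\ge0$, $d(X'_t,gX)<1$ and $g^{-1}[\xi]\in N$. We claim $(\xi,t)\in W$.

As $V(\Phi_tq')=e^tV(q')$ has extremal length $1$ on $X'_t$ and $V(q')$ has extremal length $1$ on $X'$, proportionality gives $\mathrm{Ext}_{X'_t}(\xi)=e^{-2t}\mathrm{Ext}_{X'}(\xi)$. Also $d(X',X'_t)=t$, and $\mathrm{Ext}_{X'}\le e^2\mathrm{Ext}_X$. Hence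
$$\mathrm{Ext}_{gX}(e^t\xi)\le e^2e^{2t}\,\mathrm{Ext}_{X'_t}(\xi)=e^2\,\mathrm{Ext}_{X'}(\xi)\le e^4,$$
$$\mathrm{Ext}_{gX}(e^{-t}H_\xi)\le e^2e^{-2t}\,\mathrm{Ext}_{X'_t}(H_\xi)\le e^2\,\mathrm{Ext}_{X'}(H_\xi)\le e^4,$$
and $i(e^t\xi,e^{-t}H_\xi)=1$. This pair corresponds to $\Phi_tq_\xi$. Since $[g^{-1}e^t\xi]\in N\subset N_{e^4}$, Lemma 4 with $C=e^4$, applied to $(g^{-1}e^t\xi,\,g^{-1}e^{-t}H_\xi)$, gives $d(gX,X_t(\xi))\le L_{e^4}<r$. With $g^{-1}[\xi]\in N$ this is the claim.

**Step 2: recurrence; generic $q$ returns with gaps controlled by the factor $\frac32$.** Let $U\subset Q^1\mathcal T$ be the set of $q$ with $d(\pi(q),gX)<1$ and $g^{-1}[V(q)]\in N$ for some $g\in\Gamma$. It is open, $\Gamma$-invariant, and contains $q(X,V_0)$. Since $\mu_{Th}$ has full support, $m(U)>0$, and so $u:=\bar m(U)>0$. By Birkhoff's theorem for the backward flow and ergodicity, for a.e. $q$ the function $n(T)=\mathrm{Leb}\{s\in[0,T]:\Phi_{-s}q\in U\}$ satisfies $n(T)/T\to u$.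

For such $q$ there is an integer $K\ge1$ such that for every integer $k\ge0$ some $s\in[k,\frac32k+K]$ has $\Phi_{-s}q\in U$. Suppose not. Then for each $K$ there is $k_K$ with no visit to $U$ at any time $s\in[k_K,\frac32k_K+K]$. If some value $k$ equals $k_K$ for infinitely many $K$, there is no visit after time $k$, so $n$ is bounded, contradicting $u>0$. If no value is taken infinitely often, then $k_K\to\infty$ and $n(\frac32k_K)=n(k_K)$; dividing by $k_K$ and letting $K\to\infty$ gives $\frac32u=u$, a contradiction.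

Hence the $\Gamma$-invariant sets
$$B_K=\{q\in U:\ \forall k\ge0\ \exists s\in[k,\tfrac32k+K]:\ \Phi_{-s}q\in U\}$$
increase to $U$ modulo null sets. They are Borel: for each $k$ the condition defines the open set $\bigcup_{s\in[k,\frac32k+K]}\Phi_s(U)$, and we intersect countably many. Fix $K$ with $\bar m(B_K)\ge c_0:=u/2$. Let $\Omega$ be the set of $q\in Q^1\mathcal T$ with $\frac1T\mathrm{Leb}\{t\in[0,T]:\Phi_tq\in B_K\}\to\bar m(B_K)$. By Birkhoff and ergodicity $\Omega$ is $m$-conull, and it is $\Gamma$-invariant.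

**Step 3: transfer to $\xi$.** Suppose $q'\in\Omega$ is as in Step 1, for a given $\xi$. Let $R\ge0$ with $\Phi_Rq'\in B_K$. Then $\Phi_Rq'\in U$, so $(\xi,R)\in W$ by Step 1. For each integer $k\ge0$ with $R\ge\frac32k+K$ there is $s\in[k,\frac32k+K]$ with $\Phi_{R-s}q'\in U$; here $R-s\ge0$, so $(\xi,R-s)\in W$ by Step 1, and $R-s\in[R-\frac32k-K,R-k]$. Thus $\xi\in A_R$. Hence the liminf in the proposition is at least $\bar m(B_K)\ge c_0$ for this $\xi$.

**Step 4: almost every $\xi$ admits such a $q'$.** Let $O\subset\mathcal F$ be the set of pairs whose differential $q$ has $d(X,\pi(q))<1$; it is open. For each $F\in\mathrm{MF}$ the slice $O_F=\{G:(F,G)\in O\}$ is open and contains $H(q(X,F))$, so $\mu_{Th}(O_F)>0$. The cone $\mathbb R_{>0}\Omega$ is conull for $\mu_{Th}\times\mu_{Th}$ on $\mathcal F$: by definition of $m$ the part $\{sq:0<s\le1\}$ of the complementary cone is null, and scaling multiplies $\mu_{Th}\times\mu_{Th}$ by a constant. By Fubini, for all $F$ outside a $\mu_{Th}$-null Borel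 set $Z$ there is $G\in O_F$ whose differential $q$ lies in this cone. Then $q'=q/\|q\|\in\Omega$ lies over $X'=\pi(q)$ with $d(X,X')<1$, and $[V(q')]=[F]$. The existence of such a $q'$ depends only on $[F]$. By polar coordinates $0=\mu_{Th}(Z)=v(X)\int_0^\infty\nu\{\xi\in\Sigma:s\xi\in Z\}\,h\,s^{h-1}ds$, so for some $s>0$ the set $\{\xi\in\Sigma:s\xi\in Z\}$ is $\nu$-null. Every $\xi$ outside it admits a $q'$, and Step 3 applies. $\square$

From now on $K$, $c_0$ and the corresponding $C_2$ are fixed.

## 10. Proof of Proposition 2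

We run the transport of Section 6 with $\xi$ restricted to $A_R$. One point remains: Proposition 8 bounds the kernel where $i(\eta,\xi)$ is small, but we also need $\varphi(\xi)\lesssim\varphi(\eta)$ there, and small $i$ does not mean close unless $\xi$ is UE. So we also restrict to a compact set of UE foliations. Let $\varphi:\Sigma\to(0,\infty)$ be continuous.

**Step 1: choose a compact set of UE directions carrying most of $\varphi\,\nu$.** The set of non-UE $\xi\in\Sigma$ is the projection to the second factor of $\{(E,\xi)\in\Sigma^2:i(E,\xi)=0,\ E\ne\xi\}$. This is the intersection of a closed and an open subset of a compact metrizable space, hence $\sigma$-compact, so the projection is Borel. Being UE is invariant under scaling, so by (F7) the set is $\nu$-null. By inner regularity choose a compact $K_0\subset\Sigma$ of UE foliations with $\int_{\Sigma\setminus K_0}\varphi\,d\nu\le\frac{c_0}4\int\varphi\,d\nu$.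

**Step 2: compare $\varphi(\xi)$ with $\varphi(\eta)$ when $i(\eta,\xi)$ is small.** There is $s_0\in(0,1)$ such that
$$\xi\in K_0,\ \eta\in\Sigma,\ i(\eta,\xi)<s_0\ \Longrightarrow\ \varphi(\xi)\le2\varphi(\eta). \tag{6}$$
Otherwise there are $\xi_n\in K_0$ and $\eta_n\in\Sigma$ with $i(\eta_n,\xi_n)\to0$ and $\varphi(\xi_n)>2\varphi(\eta_n)$. In the limit we get $\xi\in K_0$, $\eta\in\Sigma$ with $i(\eta,\xi)=0$, so $\eta=\xi$ as $\xi$ is UE, and $\varphi(\xi)\ge2\varphi(\xi)$, contradicting $\varphi>0$.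

**Step 3: choose $R$.** By Fubini, Fatou's lemma and Proposition 9,
$$\liminf_{T\to\infty}\frac1T\int_0^T\!\int_{A_R}\varphi\,d\nu\,dR=\liminf_{T\to\infty}\int\varphi(\xi)\,\tfrac1T\mathrm{Leb}\{R\le T:\xi\in A_R\}\,d\nu(\xi)\ge c_0\int\varphi\,d\nu.$$
So there are arbitrarily large $R$ with $\int_{A_R}\varphi\,d\nu\ge\frac{c_0}2\int\varphi\,d\nu$, hence with $\int_{A_R\cap K_0}\varphi\,d\nu\ge\frac{c_0}4\int\varphi\,d\nu$. Choose one with also $(\max\varphi)\,e^{-hR}s_0^{-h}\le\min\varphi$.

**Step 4: define the coefficients.** For $\xi\in A_R$ we have $(\xi,R)\in W$. Let $g(\xi)$ be the first $g$, in a fixed enumeration of $\Gamma$, with $d(X_R(\xi),gX)<r$. This is a Borel function of $\xi\in A_R$. It has finitely many values, since $d(X,g(\xi)X)<R+r$ and $\Gamma$ acts properly discontinuously. With $\kappa=e^{-hr}(2C_2+1)^{-1}$ put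
$$a_g=\kappa\int_{A_R\cap K_0\cap\{g(\xi)=g\}}\varphi\,d\nu,\qquad\psi=\sum_ga_gf_g.$$

**Step 5: check $\psi\le\varphi$ everywhere.** By Lemma 3 with $t=R$, $Y=g(\xi)X$, for every $\eta\in\Sigma$
$$\psi(\eta)=\kappa\int_{A_R\cap K_0}\varphi(\xi)f_{g(\xi)}(\eta)\,d\nu(\xi)\le\kappa e^{hr}\int_{A_R\cap K_0}\varphi(\xi)\min\big(e^{hR},e^{-hR}i(\eta,\xi)^{-h}\big)d\nu(\xi).$$
By (6) and Proposition 8 the part with $i(\eta,\xi)<s_0$ is at most $\kappa e^{hr}\,2\varphi(\eta)\,C_2$. The part with $i(\eta,\xi)\ge s_0$ is at most $\kappa e^{hr}(\max\varphi)e^{-hR}s_0^{-h}\le\kappa e^{hr}\varphi(\eta)$ by the choice of $R$. Together $\psi(\eta)\le\kappa e^{hr}(2C_2+1)\varphi(\eta)=\varphi(\eta)$.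

**Step 6: check the fraction.** Since $\int f_g\,d\nu=1$,
$$\int\psi\,d\nu=\sum_ga_g=\kappa\int_{A_R\cap K_0}\varphi\,d\nu\ge\kappa_0\int\varphi\,d\nu,\qquad\kappa_0=\frac{\kappa c_0}4\in(0,1).$$
The set $K_0$ and the numbers $s_0$ and $R$ depend on $\varphi$, but $\kappa_0$ does not: $r$, $C_2$ and $c_0$ were fixed before $\varphi$ appeared. $\square$

This completes the proof of Theorem A.

## 11. Prescribed densities, finite-index subgroups and the minimum principle

**Proof of Theorem B(3).** By Proposition 2, Proposition 1 applies with $u_g=f_g=dg_*\nu/d\nu$, and the claim is (3) with $\varphi_0=\varphi$. The terms are nonnegative, so all partial sums are $\le\varphi$ everywhere.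

**Proof of Theorem B(4).** Let $\varphi>0$ be continuous and take $a_g$ from (3). Since $\sum a_gf_g\le\varphi$ everywhere, and so $\lambda$-almost everywhere even if $\lambda$ is singular to $\nu$,
$$\int\varphi\,d\lambda\ge\sum_ga_g\int f_g\,d\lambda\ge\sum_ga_g=\int\varphi\,d\nu.$$
For continuous $\varphi\ge0$ apply this to $\varphi+\varepsilon$ and let $\varepsilon\to0$; $\lambda$ is finite. So $\int\varphi\,d\lambda\ge\int\varphi\,d\nu$ for all continuous $\varphi\ge0$, which means $\lambda\ge\nu$. The measure $\lambda=\nu$ satisfies the hypothesis with equality, so the constant is sharp. $\square$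

**Proof of Theorem B(1).** Let $\theta=\rho\,\nu$. The purpose of the computation is to check the hypothesis of Proposition 1 for the densities of $g_*\theta$ with respect to $\nu$. We have
$$g_*\theta(A)=\int_{g^{-1}A}\rho\,d\nu=\int_A(\rho\circ g^{-1})\,dg_*\nu,\qquad\text{so}\quad g_*\theta=f_g^\theta\,\nu,\quad f_g^\theta=(\rho\circ g^{-1})f_g.$$
Each $f_g^\theta$ is continuous, positive, of $\nu$-integral $1$, and $f_g^\theta\le(\max\rho)f_g$. Given a continuous $\varphi>0$, take $a_g$ from Proposition 2 and divide by $\max\rho$: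
$$\sum_g\frac{a_g}{\max\rho}f_g^\theta\le\sum_ga_gf_g\le\varphi,\qquad\sum_g\frac{a_g}{\max\rho}\ge\frac{\kappa_0}{\max\rho}\int\varphi\,d\nu.$$
Since $\int\rho\,d\nu=1$ we have $\max\rho\ge1$, so $\kappa_0/\max\rho\in(0,1)$. Proposition 1(ii) with $u_g=f_g^\theta$ and target $\rho$ gives $\mu(g)>0$ with $\sum_g\mu(g)f_g^\theta=\rho$ $\nu$-a.e. and $\sum_g\mu(g)=\int\rho\,d\nu=1$. That is, $\sum_g\mu(g)\,g_*\theta=\theta$, and (F9) identifies $\theta$ as the hitting measure. $\square$

**Proof of Theorem B(2).** Let $\Gamma'<\Gamma$ have finite index and let $\mu$ be as in (1), with hitting measure $\theta$. We watch the $\mu$-walk only when it is in $\Gamma'$.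

**Step 1: the walk returns to $\Gamma'$ infinitely often.** Since $\Gamma'w_{n+1}=(\Gamma'w_n)g_{n+1}$, the cosets $\Gamma'w_n$ form a Markov chain on the finite set $\Gamma'\backslash\Gamma$. It is irreducible, because $\Gamma$ acts transitively on cosets and $\mu$ has full support. So the successive times $1\le\tau_1<\tau_2<\cdots$ with $w_{\tau_k}\in\Gamma'$ are a.s. finite.

**Step 2: the watched walk is a random walk on $\Gamma'$.** As $w_{\tau_k}\in\Gamma'$, we have $\Gamma'w_{\tau_k+n}=\Gamma'g_{\tau_k+1}\cdots g_{\tau_k+n}$, so the next return after $\tau_k$ is determined by the increments after $\tau_k$ by the same rule that determines $\tau_1$. By the strong Markov property the increments $w_{\tau_k}^{-1}w_{\tau_{k+1}}$ are i.i.d. with the law $\mu'$ of $w_{\tau_1}$. Thus $(w_{\tau_k})$ is the $\mu'$-random walk.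

**Step 3: support and hitting measure.** The measure $\mu'$ lives on $\Gamma'$, and $\mu'(g)\ge\mu(g)>0$ for $g\in\Gamma'$, since $g_1=g$ forces $\tau_1=1$ and $w_{\tau_1}=g$. The group $\Gamma'$ is non-elementary: it contains positive powers of the two pseudo-Anosovs of $\Gamma$, with the same fixed points. Finally $w_{\tau_k}X$ is a subsequence of the a.s. convergent sequence $w_nX$, so it has the same limit, and $\mu'$ has hitting measure $\theta$. $\square$
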